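\title{The maximum deficiency of consecutive edge-colorings is asymptotically $n^2/4$}

\begin{abstract}
An edge-coloring of a graph with integers is consecutive if the colors at every vertex are distinct and form an interval. The deficiency $d(G)$ is the least number of pendant edges whose attachment makes $G$ consecutively colorable, and $d(n)$ is the largest deficiency of a graph with at most $n$ vertices. We prove that $d(n)/n^2\to\frac14$. The lower bound comes from joining one vertex to all vertices of a sparse random graph. The upper bound comes from a random coloring, which shows that $d(G)\le\frac14\sum_v\sigma(v)+O\bigl(n\Delta^{2/3}(\log\Delta)^{1/3}\bigr)$, where $\sigma(v)$ is the difference between the largest and the smallest degree of a neighbor of $v$. The same methods give the asymptotic maximum $n\Delta/4$ for graphs of maximum degree at most $\Delta$, and $m^2/2$ for bipartite graphs with both parts of size at most $m$.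
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple. An edge-coloring of a graph with colors $1,2,3,\dots$ is \emph{consecutive} if, at every vertex, the colors of the incident edges are distinct and form an interval of integers; an isolated vertex imposes no condition. Adding a constant to all colors preserves this property, so we allow arbitrary integers as colors.

Many graphs have such a coloring. In a rooted tree, work downward: color the edges at the root $1,2,\dots$, and at a vertex whose edge to its parent has color $c$ give the edges to its children the colors $c+1,c+2,\dots$. In the complete bipartite graph $K_{a,b}$ with parts $\{u_1,\dots,u_a\}$ and $\{w_1,\dots,w_b\}$, give $u_iw_j$ the color $i+j$; then $u_i$ sees $i+1,\dots,i+b$ and $w_j$ sees $j+1,\dots,j+a$. The triangle $K_3$ has no consecutive coloring: its three edges need three distinct colors, and the vertex that sees the smallest and the largest of them has a gap.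

A gap can be filled. To \emph{attach a pendant edge} at a vertex $v$ of $G$ is to add a new vertex adjacent only to $v$. The \emph{deficiency} $d(G)$ is the least number of pendant edges whose attachment to $G$ gives a consecutively colorable graph. It measures how far $G$ is from having a consecutive coloring. For example $d(K_3)=1$: color the triangle $1,2,3$ and attach an edge of color $2$ at the vertex that sees $1$ and $3$.

Call an edge-coloring \emph{proper} if edges with a common endpoint have different colors. Vizing's theorem states that a graph of maximum degree $\Delta$ has a proper edge-coloring with $\Delta+1$ colors. Take such a coloring with colors $1,\dots,\Delta+1$ and attach, at each non-isolated vertex, one pendant edge for each color missing there. The result is consecutive, so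
\begin{equation}\label{eq:vizing}
d(G)\le\sum_{v\ \text{not isolated}}\bigl(\Delta+1-\deg(v)\bigr).
\end{equation}
Let $G$ have $n$ vertices and at least one edge. Each term of \eqref{eq:vizing} is at most $\Delta$, and a vertex of degree $\Delta$ contributes $1$, so $d(G)\le(n-1)\Delta+1<n\Delta$ if $\Delta\ge2$. If $\Delta\le1$, one color suffices and $d(G)=0$. Hence
\begin{equation}\label{eq:trivial}
d(G)<n\Delta<n^2 .
\end{equation}

Put
\[
d(n)=\max\{d(G):|V(G)|\le n\}.
\]
The problem, posed in \cite{source}, is to determine the order of growth of $d(n)$ as $n\to\infty$. By \eqref{eq:trivial}, $d(n)=O(n^2)$. In the other direction, it is known that there are bipartite graphs $G_k$ ($k\ge4$) with $k^2+k+2$ vertices and $d(G_k)/|V(G_k)|\to1$, so $d(n)=\Omega(n)$.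

The examples above point toward the lower end of this range. For a regular graph, \eqref{eq:vizing} gives $d(G)\le n$. The right side of \eqref{eq:vizing} is large only when many degrees lie far below $\Delta$, and then the argument looks wasteful, because it makes all vertices use the same interval $[1,\Delta+1]$ although a vertex of small degree needs only a short interval, which may lie anywhere. For a star the right side has order $n^2$ and the deficiency is $0$. One could therefore guess that $d(n)$ is linear. The truth is quadratic, and we determine the constant. Throughout, $\log$ is the natural logarithm, and $C$, $C'$ and the constants implied by $O(\cdot)$ and $\Theta(\cdot)$ are absolute.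

\begin{theorem}\label{thm:lower}
For every $n\ge3$,
\[
d(n)\ge\frac{n^2}{4}-9n^{3/2}\sqrt{\log n}-2n .
\]
\end{theorem}

With \eqref{eq:trivial} this already gives $d(n)=\Theta(n^2)$. The matching upper bound follows from a bound for each single graph. For a non-isolated vertex $v$ let
\[
\sigma(v)=\max_{w\sim v}\deg(w)-\min_{w\sim v}\deg(w)
\]
be the difference between the largest and the smallest degree of a neighbor of $v$, and let $\sigma(v)=0$ if $v$ is isolated. In a star and in $K_{a,b}$ the degrees may be very unequal, yet $\sigma$ vanishes identically.

\begin{theorem}\label{thm:upper}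
There is a constant $C$ such that every graph $G$ with $n$ vertices and maximum degree $\Delta\ge2$ satisfies
\[
d(G)\le\frac14\sum_{v}\sigma(v)+C\,n\,\Delta^{2/3}(\log\Delta)^{1/3}.
\]
\end{theorem}

\begin{corollary}\label{cor:limit}
We have
\[
\frac{n^2}{4}-O\bigl(n^{3/2}(\log n)^{1/2}\bigr)\le d(n)\le\frac{n^2}{4}+O\bigl(n^{5/3}(\log n)^{1/3}\bigr).
\]
In particular $\lim_{n\to\infty}d(n)/n^2=\frac14$.
\end{corollary}

\begin{proof}
The lower bound is Theorem~\ref{thm:lower}. A graph with at most $n$ vertices has $\sigma(v)\le\Delta<n$ for all $v$, so Theorem~\ref{thm:upper} gives the upper bound when $\Delta\ge2$; when $\Delta\le1$ the deficiency is $0$.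
\end{proof}

The same constant $\frac14$ governs graphs with a prescribed bound on the degrees, and bipartite graphs also reach quadratic deficiency.

\begin{theorem}\label{thm:degree}
Let $D(n,\Delta)$ be the maximum of $d(G)$ over graphs $G$ with at most $n$ vertices and maximum degree at most $\Delta$. There is a constant $C$ such that for all $2\le\Delta\le n-1$,
\[
\frac{n\Delta}{4}-Cn\Delta^{1/2}(\log\Delta)^{1/2}\le D(n,\Delta)\le\frac{n\Delta}{4}+Cn\Delta^{2/3}(\log\Delta)^{1/3},
\]
and $D(n,\Delta)=\Theta(n\Delta)$ uniformly in this range.
\end{theorem}

\begin{theorem}\label{thm:bipartite}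
The maximum of $d(G)$ over bipartite graphs $G$ with both parts of size at most $m$ is $\frac{m^2}{2}+O\bigl(m^{5/3}(\log m)^{1/3}\bigr)$. Hence the order of growth $\Theta(n^2)$ is attained already by bipartite graphs with at most $n$ vertices.
\end{theorem}

We do not determine the exact lower-order term of $d(n)$, nor the sharp quadratic constant for bipartite graphs with arbitrary part sizes.

\section{Deficiency as a count of gaps}\label{sec:gaps}

Pendant edges serve only to fill gaps, so they can be removed from the definition. Let $\varphi$ be a proper edge-coloring of $G$ with integers. For a non-isolated vertex $v$ let $\alpha(v)$ and $\omega(v)$ be the least and the greatest color at $v$, let $I(v)=[\alpha(v),\omega(v)]$ be the real interval they span, and let $|I(v)|=\omega(v)-\alpha(v)$ be its length. The interval $I(v)$ contains $|I(v)|+1$ integers, of which exactly $\deg(v)$ appear at $v$. The number of missing ones is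
\[
\operatorname{def}_\varphi(v)=|I(v)|+1-\deg(v)\ge0 .
\]
For an isolated vertex put $\operatorname{def}_\varphi(v)=0$.

\begin{lemma}\label{lem:gaps}
For every graph $G$,
\[
d(G)=\min_\varphi\sum_{v}\operatorname{def}_\varphi(v),
\]
the minimum being taken over all proper edge-colorings $\varphi$ of $G$ with integers. In particular, $d$ is additive over disjoint unions.
\end{lemma}

\begin{proof}
Given $\varphi$, attach at each non-isolated $v$ one pendant edge for each integer of $I(v)$ missing at $v$, with that integer as its color. The extended coloring is consecutive and uses $\sum_v\operatorname{def}_\varphi(v)$ pendant edges. Conversely, take a consecutive coloring of $G$ with $d(G)$ pendant edges attached and let $\varphi$ be its restriction to $G$, which is proper. The colors at $v$ in the extended graph form an interval containing $\alpha(v)$ and $\omega(v)$, so every integer of $I(v)$ that is missing at $v$ in $G$ is the color of a pendant edge at $v$. Thus at least $\operatorname{def}_\varphi(v)$ pendant edges are attached at $v$. Additivity follows because a proper coloring of a disjoint union is an independent choice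 of a proper coloring on each graph.
\end{proof}

To prove a lower bound we must show that in every proper coloring the intervals $I(v)$ are, in total, much longer than the degrees require. The only link between the intervals of different vertices is the following.
\begin{equation}\label{eq:meet}
\text{If $u$ and $v$ are adjacent, then $\varphi(uv)\in I(u)\cap I(v)$.}
\end{equation}

\section{Pinned intervals and the lower bound}\label{sec:lower}

\subsection*{Cones}
Let $F$ be a graph on a set $U$ of $m$ vertices. The \emph{cone} over $F$ is obtained by adding a vertex $b$, the \emph{hub}, adjacent to all of $U$. In a proper coloring $\varphi$ of the cone the $m$ colors $\varphi(bu)$ are distinct, and since $\deg(u)=1+\deg_F(u)$,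
\begin{equation}\label{eq:cone}
\operatorname{def}_\varphi(u)=|I(u)|-\deg_F(u)\qquad(u\in U).
\end{equation}
Suppose that one number $t$ lies in all the intervals $I(u)$; we say that the intervals are \emph{pinned} at $t$. Then $I(u)$ contains both $t$ and $\varphi(bu)$, so $|I(u)|\ge|\varphi(bu)-t|$. Distinct integers cannot all be close to $t$. For $m=5$ the cheapest choice is $t-2,\dots,t+2$, and the lengths add up to at least $2+1+0+1+2=6$. In general the sum is quadratic.

\begin{lemma}\label{lem:sum}
For distinct integers $a_1,\dots,a_j$ and any real $\tau$,
\[
\sum_{i=1}^j|a_i-\tau|\ge\Bigl\lfloor\frac{j^2}{4}\Bigr\rfloor\ge\frac{j^2-1}{4}.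
\]
\end{lemma}

\begin{proof}
Let $a_1<\dots<a_j$ and pair $a_i$ with $a_{j+1-i}$ for $i\le j/2$. The triangle inequality gives $|a_i-\tau|+|a_{j+1-i}-\tau|\ge a_{j+1-i}-a_i\ge j+1-2i$. The sum of $j+1-2i$ over $1\le i\le h$ is $h(j-h)$, and for $h=\lfloor j/2\rfloor$ this is $h^2$ if $j=2h$ and $h(h+1)$ if $j=2h+1$, that is, $\lfloor j^2/4\rfloor$.
\end{proof}

So a pinned cone has deficiency at least $\lfloor m^2/4\rfloor-\sum_u\deg_F(u)$, and we need a graph $F$ that forces the pin while having few edges. Two examples show the tension. If $F$ is complete, then by \eqref{eq:meet} any two intervals meet, so $\alpha(u)\le\omega(u')$ for all $u,u'$ and $t=\min_u\omega(u)$ is a pin; but the degrees sum to $m(m-1)$ and the bound is void. If $F$ is the path $u_1\cdots u_m$, the degrees are small, but the intervals can drift along the path: color $bu_i$ with $i$ and $u_iu_{i+1}$ with $i+2$. Then $u_i$ sees $i,i+1,i+2$ for $1<i<m$, the vertex $u_m$ sees $m,m+1$, and the only gap is at $u_1$, which sees $1$ and $3$. The cone over a path has deficiency at most $1$.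

The argument for the complete graph survives if we ask for edges between large sets instead of between single vertices, and give up a few vertices.

\subsection*{Joined graphs pin their intervals}
Let $z\ge1$ be an integer. A graph is \emph{$z$-joined} if any two disjoint vertex sets of size at least $z$ have an edge between them. A complete graph is $1$-joined.

\begin{lemma}\label{lem:pin}
Let $F$ be a $z$-joined graph on a vertex set $U$. Let $G$ be a graph containing $F$ as a subgraph, in which no vertex of $U$ is isolated, and let $\varphi$ be a proper coloring of $G$. Then there is an integer $t$ with $t\in I(u)$ for all but at most $2z$ vertices $u\in U$.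
\end{lemma}

\begin{proof}
If $|U|\le2z$, any $t$ will do. Otherwise let $X\subset U$ consist of $z$ vertices with the smallest values of $\omega$, and let $t=\max_{x\in X}\omega(x)$. Every $u\in U\setminus X$ has $\omega(u)\ge t$. Let $Y=\{y\in U\setminus X:\alpha(y)>t\}$. For $x\in X$ and $y\in Y$ we have $\omega(x)\le t<\alpha(y)$, so $I(x)$ and $I(y)$ are disjoint, and $x,y$ are not adjacent by \eqref{eq:meet}. Since $F$ is $z$-joined and $|X|=z$, this forces $|Y|<z$. Every $u\in U\setminus(X\cup Y)$ satisfies $\alpha(u)\le t\le\omega(u)$.
\end{proof}

\subsection*{Sparse joined graphs}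
A random graph with edge probability $\rho$ has degrees about $\rho m$ and is $z$-joined for $z$ of order $(\log m)/\rho$. In the cone, the degrees cost about $\rho m^2$, and the unpinned vertices reduce $m^2/4$ to $(m-2z)^2/4$, a loss of about $zm$. The two losses have the same order when $\rho=\sqrt{\log m/m}$. We record the bipartite version at the same time; it is used in Section~\ref{sec:bipartite}.

\begin{lemma}\label{lem:random}
For $m\ge2$ let $z(m)=\lceil3\sqrt{m\log m}\,\rceil$.
\begin{enumerate}
\item[(i)] There is a $z(m)$-joined graph $F_m$ on $m$ vertices with maximum degree at most $6\sqrt{m\log m}$.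
\item[(ii)] There is a bipartite graph $F'_m$ with parts $U_1,U_2$ of size $m$ and maximum degree at most $6\sqrt{m\log m}$ such that any $X\subseteq U_1$ and $Y\subseteq U_2$ with $|X|,|Y|\ge z(m)$ have an edge between them.
\end{enumerate}
\end{lemma}

\begin{proof}
We treat both parts at once. Let $z=z(m)$ and $\rho=\sqrt{\log m/m}\in(0,1)$. Include each admissible edge (each pair of vertices in (i), each pair with one vertex in each part in (ii)) independently with probability $\rho$.

It suffices to consider sets $X,Y$ of size exactly $z$. There are at most $\binom mz^2\le m^{2z}$ such pairs $(X,Y)$, and each has $z^2$ admissible edges between its sets. Since $1-\rho\le e^{-\rho}$ and $\rho z\ge3\log m$, the probability that some pair has no edge is at most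
\[
m^{2z}e^{-\rho z\cdot z}\le m^{2z}m^{-3z}=m^{-z}\le\tfrac14,
\]
where the last step uses $m\ge2$ and $z\ge2$.

Let $k=\lceil2e\rho m\rceil$. A vertex has at most $m$ admissible edges, and it has degree at least $k$ only if some $k$ of them are all present. With the standard estimate $\binom mk\le(em/k)^k$, this has probability at most $\binom mk\rho^k\le(e\rho m/k)^k\le2^{-k}$. Now $\rho m=\sqrt{m\log m}\ge\log m$, so $2^{-k}\le2^{-2e\log m}=m^{-2e\log2}\le m^{-3.7}$. There are at most $2m$ vertices, so some degree is at least $k$ with probability at most $2m^{-2.7}\le2\cdot2^{-2.7}<0.31$.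

Since $\frac14+0.31<1$, some outcome avoids both events. In it all degrees are at most $k-1<2e\rho m<6\sqrt{m\log m}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $m=n-1\ge2$, $z=z(m)$, and let $G$ be the cone over $F_m$, with vertex set $U\cup\{b\}$. Let $\varphi$ be any proper coloring of $G$. No vertex of $U$ is isolated, so Lemma~\ref{lem:pin} gives an integer $t$ such that the set $U'=\{u\in U:t\in I(u)\}$ has size $k\ge m-2z$. For $u\in U'$ the interval $I(u)$ contains $t$ and $\varphi(bu)$. We discard the nonnegative terms of all other vertices and apply \eqref{eq:cone} and Lemma~\ref{lem:sum}: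
\[
\sum_v\operatorname{def}_\varphi(v)\ge\sum_{u\in U'}\bigl(|\varphi(bu)-t|-\deg_{F_m}(u)\bigr)\ge\frac{k^2-1}{4}-6m\sqrt{m\log m}.
\]
We have $k^2\ge m^2-4zm$: if $m\ge2z$ this follows from $k^2\ge(m-2z)^2$, and if $m<2z$ the right side is negative. With $z\le3\sqrt{m\log m}+1$ the total is at least
\[
\frac{m^2-1}{4}-9m^{3/2}\sqrt{\log m}-m .
\]
Since $\frac{m^2-1}{4}-m=\frac{n^2}{4}-\frac{3n}{2}+1$, this is at least $\frac{n^2}4-9n^{3/2}\sqrt{\log n}-2n$. By Lemma~\ref{lem:gaps} the same bound holds for $d(G)$.
\end{proof}

The graph $G$ has at most $m+3m\sqrt{m\log m}$ edges, so for large $n$ its deficiency far exceeds its number of edges.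

\section{A random coloring and the upper bound}\label{sec:upper}

\subsection*{The model: complete bipartite graphs}
Return to the coloring $u_iw_j\mapsto i+j$ of $K_{a,b}$, where $\deg(u_i)=b$ and $\deg(w_j)=a$. Give each vertex a position in the unit interval, $p(u_i)=i/a$ and $p(w_j)=j/b$. Then
\[
i+j=\deg(u_i)\,p(w_j)+\deg(w_j)\,p(u_i).
\]
The right side makes sense in any graph. Given positions $p(v)$, put
\begin{equation}\label{eq:Y}
Y(uv)=\deg(u)\,p(v)+\deg(v)\,p(u)
\end{equation}
for each edge $uv$. The expression is symmetric in $u$ and $v$, so it is a function of the edge. Let the positions be independent and uniform in an interval of length $1$, and look at the edges at a fixed vertex $u$. The first term spreads the $\deg(u)$ values uniformly over an interval of length $\deg(u)$, one value per unit of length on average, which is what a consecutive coloring does. The second term is a shift. If all neighbors of $u$ have the same degree, as in $K_{a,b}$, the shift is the same for all edges at $u$ and does no harm. In general it varies over an interval of length $\sigma(u)|p(u)|$, and this is the excess length at $u$. For $p(u)$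 uniform in $[-\frac12,\frac12]$ the mean of $|p(u)|$ is $\frac14$; the interval $[0,1]$ would give $\frac12$. This is the main term of Theorem~\ref{thm:upper}.

The values $Y(uv)$ are not integers, and rounding them makes edges at a vertex collide, because one value per unit of length holds only on average. We therefore round at a coarser scale $s$. The edges with $Y$ in a given window of length $s$ form a \emph{block}. Each vertex expects at most $s$ edges in a block and, by concentration, has at most $s+\theta$ of them with high probability, where $\theta$ has order $\sqrt{s\log\Delta}$. Vizing's theorem colors each block with its own $s+\theta+1$ consecutive colors. This costs $O(s)$ per vertex for the partly used windows at the two ends, and $O(\theta\Delta/s)$ per vertex for stretching each of the $O(\Delta/s)$ windows by $\theta$. The two costs are of the same order when $s^3=\Delta^2\log\Delta$.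

The concentration estimate is Chernoff's inequality \cite[Theorems 2.1 and 2.8]{JLR}: if $N$ is a sum of independent random variables with values in $\{0,1\}$ and $\mu$ is its mean, then for $\lambda>0$
\begin{equation}\label{eq:chernoff}
\mathbb P(N\ge\mu+\lambda)\le\exp\Bigl(-\frac{\lambda^2}{2(\mu+\lambda/3)}\Bigr).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Deleting isolated vertices changes neither $d(G)$ nor $\sum_v\sigma(v)$ and lowers $n$, so assume that there are none. Put
\[
s=\Delta^{2/3}(\log\Delta)^{1/3}.
\]
If $2\le\Delta<140$, then $\Delta/s=(\Delta/\log\Delta)^{1/3}\le(140/\log2)^{1/3}<6$, and \eqref{eq:trivial} gives $d(G)<6ns$. Let $\Delta\ge140$. Then $\Delta\ge27\log\Delta$, since $27\log140<134$ and $\Delta-27\log\Delta$ increases for $\Delta>27$. Because $s^3=\Delta^2\log\Delta$, this says $3s\le\Delta$. Put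
\[
\theta=\frac{3s^2}{\Delta},\qquad A=\Bigl\lceil\frac\Delta s\Bigr\rceil,\qquad q=\lfloor s+\theta\rfloor+1 .
\]
Then $\theta^2=9s^4/\Delta^2=9s\log\Delta$, and
\begin{equation}\label{eq:param}
1\le\theta\le s\le\Delta,\qquad\frac{\theta\Delta}{s}=3s,\qquad A\le\frac{2\Delta}{s},\qquad q\le s+\theta+1\le3s .
\end{equation}

\medskip\noindent\emph{Blocks.}
Choose $p(v)$ independently and uniformly in $[-\frac12,\frac12]$ for all vertices $v$, define $Y$ by \eqref{eq:Y}, and let $x(uv)=\lfloor Y(uv)/s\rfloor$. Since $|Y(uv)|\le\frac12(\deg(u)+\deg(v))\le\Delta$, we have $x(uv)\in\{-A,\dots,A\}$. For a vertex $u$ and an integer $x$ let $N_x(u)$ be the number of neighbors $v$ of $u$ with $x(uv)=x$.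

Condition on $p(u)$. The event $x(uv)=x$ says that $\deg(u)p(v)$ lies in the interval $[xs-\deg(v)p(u),\,(x+1)s-\deg(v)p(u))$, that is, $p(v)$ lies in a fixed interval of length $s/\deg(u)$. It has probability at most $s/\deg(u)$. For different neighbors $v$ these events depend on different variables $p(v)$, so they are independent. Thus $N_x(u)$ is a sum of $\deg(u)$ independent indicators with mean $\mu\le s$. Apply \eqref{eq:chernoff} with $\lambda=s+\theta-\mu\ge\theta$. Then $\mu+\lambda/3=s+\theta-\frac23\lambda\le s+\frac13\theta\le\frac43s$, and
\[
\mathbb P\bigl(N_x(u)>s+\theta\bigr)\le\exp\Bigl(-\frac{3\theta^2}{8s}\Bigr)\le\exp\Bigl(-\frac{\theta^2}{3s}\Bigr)=\Delta^{-3}.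
\]
The bound holds for every value of $p(u)$, hence unconditionally. Call $u$ \emph{bad} if $N_x(u)>s+\theta$ for some $x$. There are $2A+1\le4\Delta+1\le5\Delta$ values of $x$, so
\begin{equation}\label{eq:bad}
\mathbb P(u\text{ is bad})\le5\Delta^{-2}.
\end{equation}
We do not need to avoid bad vertices altogether. A bad vertex will spoil at most $\Delta+1$ vertices at a cost of $O(\Delta)$ each, and \eqref{eq:bad} is just small enough to pay for that.

\medskip\noindent\emph{The coloring.}
Let $T$ be the set of edges with a bad endpoint. For $x\in\{-A,\dots,A\}$ let $B_x$ be the set of edges $uv\notin T$ with $x(uv)=x$. The endpoints of these edges are not bad, so $B_x$ forms a graph of maximum degree at most $\lfloor s+\theta\rfloor=q-1$. By Vizing's theorem, color $B_x$ properly with $xq+1,\dots,xq+q$, and color $T$ properly with the $\Delta+1$ colors $(A+1)q+1,\dots,(A+1)q+\Delta+1$. These sets of colors are pairwise disjoint, so the resulting coloring $\varphi$ of $G$ is proper. All colors lie among the integers from $-Aq+1$ to $(A+1)q+\Delta+1$, whose number is, by \eqref{eq:param},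
\[
(2A+1)q+\Delta+1\le3Aq+2\Delta\le3\cdot\frac{2\Delta}{s}\cdot3s+2\Delta=20\Delta .
\]

\medskip\noindent\emph{Touched vertices.}
Call a vertex \emph{touched} if it is incident with an edge of $T$. It is then bad or adjacent to a bad vertex, so if $\nu$ vertices are bad, at most $(\Delta+1)\nu\le2\Delta\nu$ are touched. Each has $\operatorname{def}_\varphi\le20\Delta$, so together they contribute at most $40\Delta^2\nu$.

\medskip\noindent\emph{Untouched vertices.}
Let $u$ be untouched, so that every edge at $u$ is colored from its block. As $v$ runs over the neighbors of $u$, the term $\deg(u)p(v)$ stays in an interval of length $\deg(u)$ and the term $\deg(v)p(u)$ in an interval of length $\sigma(u)|p(u)|$. So the values $Y(uv)/s$ lie in an interval of length $W/s$, where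
\[
W=\deg(u)+\sigma(u)|p(u)|\le\tfrac32\Delta .
\]
For real $y$ and $L\ge0$ we have $\lfloor y+L\rfloor-\lfloor y\rfloor+1<L+2$, so the indices $x(uv)$ lie among at most $W/s+2$ consecutive integers. Consecutive blocks use adjacent runs of $q$ colors, so $I(u)$ contains at most
\[
(s+\theta+1)\Bigl(\frac Ws+2\Bigr)=W+2s+(\theta+1)\Bigl(\frac Ws+2\Bigr)
\]
integers. By \eqref{eq:param}, $\theta+1\le2\theta$ and $W/s+2\le\frac32\Delta/s+2\Delta/s\le4\Delta/s$, so the last product is at most $8\theta\Delta/s=24s$. Subtracting $\deg(u)$,
\[
\operatorname{def}_\varphi(u)\le\sigma(u)|p(u)|+26s .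
\]

\medskip\noindent\emph{Averaging.}
Whether $u$ is touched depends on $p(u)$, so we avoid conditioning on it: the last bound is nonnegative, and we may add it for all vertices. By Lemma~\ref{lem:gaps}, for every choice of the positions,
\[
d(G)\le\sum_{u}\sigma(u)|p(u)|+26ns+40\Delta^2\nu .
\]
The left side is a constant, so it is at most the expectation of the right side. Since $\mathbb E|p(u)|=\frac14$ and $\mathbb E\,\nu\le5n\Delta^{-2}$ by \eqref{eq:bad},
\[
d(G)\le\frac14\sum_u\sigma(u)+26ns+200n\le\frac14\sum_u\sigma(u)+226\,ns .\qedhere
\]
\end{proof}

\begin{remark}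
The two occurrences of $\frac14$ are the same. On the cone over $F_m$, the vertices of $U$ have degree $O(\sqrt{m\log m})$, so \eqref{eq:Y} gives $Y(uu')=O(\sqrt{m\log m})$ for an edge of $F_m$ and $Y(bu)=m\,p(u)+O(\sqrt{m\log m})$ for an edge at the hub. Up to these errors, the values at $u$ are $0$ and $m\,p(u)$: this is the configuration pinned at $t=0$ with the hub's values spread evenly on both sides, which is the extremal case of Lemma~\ref{lem:sum}.
\end{remark}

\section{Graphs of bounded maximum degree}\label{sec:degree}

A cone of maximum degree $\Delta$ has $\Delta+1$ vertices, and $\lfloor n/(\Delta+1)\rfloor$ disjoint cones have deficiency about $\lfloor n/(\Delta+1)\rfloor\Delta^2/4$. This is close to $n\Delta/4$ when $n/\Delta$ is large, but for $n=2\Delta+1$ there is room for one cone only, and we lose a factor $2$. We need graphs with $N$ vertices and deficiency about $N\Delta/4$ for every $N$ between $\Delta+1$ and $2\Delta+1$.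

Take a joined graph on $m\approx N$ vertices and several hubs, each adjacent to $\ell\approx\Delta$ of them. All hubs work against the same pin $t$. The neighborhoods of the hubs should cover $U$ evenly, which a single layer cannot do when $m/\ell$ is not an integer. So we cover $U$ about $r$ times with $\lfloor rm/\ell\rfloor$ hubs, and bound $|I(u)|$ below by the average of the distances from $t$ to the colors of the hub edges at $u$. Rounding the number of hubs loses $O(\Delta^2/r)$, and the extra degrees cost $O(r\Delta)$, which suggests $r\approx\sqrt\Delta$.

\begin{lemma}\label{lem:hubs}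
There are constants $\Delta_1$ and $C'$ such that, for $\Delta\ge\Delta_1$ and $\Delta+1\le N\le2\Delta+1$, some graph $H$ with at most $N$ vertices and maximum degree at most $\Delta$ has
\[
d(H)\ge\frac{N\Delta}{4}-C'\Delta^{3/2}\sqrt{\log\Delta}.
\]
\end{lemma}

\begin{proof}
Let
\[
r=\lceil\sqrt\Delta\,\rceil,\qquad m=N-3r,\qquad\ell=\min(\Delta,m),\qquad\beta=\lfloor rm/\ell\rfloor,\qquad z=z(m).
\]
Then $\Delta-3r\le\ell\le m\le2\Delta+1$ and $z=O(\sqrt{\Delta\log\Delta})$. Choose $\Delta_1$ so that for $\Delta\ge\Delta_1$ and all admissible $N$,
\begin{equation}\label{eq:large}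
m\ge2,\qquad r\ge2,\qquad r+6\sqrt{m\log m}\le\Delta,\qquad\ell^2-4z\ell-1\ge0 .
\end{equation}
The last condition implies $\ell>2z$. We have $m/\ell\le3$: the ratio is $1$ if $\ell=m$ and at most $(2\Delta+1)/\Delta$ if $\ell=\Delta$. Hence $\beta\le3r$ and $m+\beta\le N$.

Let $U=\{u_0,\dots,u_{m-1}\}$ carry the graph $F_m$. Add hubs $b_0,\dots,b_{\beta-1}$ and join $b_i$ to the vertices $u_j$ with $j\equiv i\ell,\,i\ell+1,\dots,\,i\ell+\ell-1\pmod m$; these are $\ell$ distinct vertices because $\ell\le m$. Call the result $H$. The hub edges correspond to the integers $0,1,\dots,\beta\ell-1$ read modulo $m$, and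
\[
m\le(r-1)m\le rm-\ell<\beta\ell\le rm .
\]
So every residue occurs at least once and at most $r$ times: each $u\in U$ is adjacent to at least one and at most $r$ hubs. In particular no vertex of $U$ is isolated, and its degree is at most $r+6\sqrt{m\log m}\le\Delta$. The hubs have degree $\ell\le\Delta$.

Let $\varphi$ be a proper coloring of $H$, take $t$ from Lemma~\ref{lem:pin}, and let $U'=\{u\in U:t\in I(u)\}$, so $|U\setminus U'|\le2z$. For $u\in U'$ and each hub $b_i$ adjacent to $u$ we have $|I(u)|\ge|\varphi(b_iu)-t|$. Adding these at most $r$ inequalities gives $r|I(u)|\ge\sum_{b_i\sim u}|\varphi(b_iu)-t|$. Sum over $u\in U'$ and group the terms by hubs. Each hub has at least $\ell-2z>0$ neighbors in $U'$, joined to it by edges of distinct colors, so Lemma~\ref{lem:sum} gives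
\[
r\sum_{u\in U'}|I(u)|\ge\sum_{i=0}^{\beta-1}\ \sum_{u\in U',\,u\sim b_i}|\varphi(b_iu)-t|\ge\beta\,\frac{(\ell-2z)^2-1}{4}\ge\beta\,\frac{\ell^2-4z\ell-1}{4}.
\]
The last fraction is nonnegative by \eqref{eq:large}, and $\beta/r\ge m/\ell-1/r$. Therefore
\[
\sum_{u\in U'}|I(u)|\ge\Bigl(\frac m\ell-\frac1r\Bigr)\frac{\ell^2-4z\ell-1}{4}\ge\frac{m\ell}{4}-mz-\frac{m}{4\ell}-\frac{\ell^2}{4r}.
\]
Now $\operatorname{def}_\varphi(u)\ge|I(u)|-\deg(u)$, the degrees on $U$ sum to at most $m(r+6\sqrt{m\log m})$, and $m\ell\ge(N-3r)(\Delta-3r)\ge N\Delta-3r(N+\Delta)$. Thus
\[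
\sum_v\operatorname{def}_\varphi(v)\ge\frac{N\Delta}{4}-\frac{3r(N+\Delta)}{4}-mz-\frac{m}{4\ell}-\frac{\ell^2}{4r}-m\bigl(r+6\sqrt{m\log m}\bigr).
\]
Since $m,N\le2\Delta+1$, $\ell\le\Delta$, $m/\ell\le3$ and $\sqrt\Delta\le r\le\sqrt\Delta+1$, each subtracted term is $O(\Delta^{3/2}\sqrt{\log\Delta})$. Lemma~\ref{lem:gaps} completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
\emph{Upper bound.} Let $G$ have at most $n$ vertices and maximum degree $\Delta'\le\Delta$. If $\Delta'\le1$ then $d(G)=0$. Otherwise apply Theorem~\ref{thm:upper} with $\sigma(v)\le\Delta$; the error term increases with the number of vertices and with the maximum degree.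

\emph{Lower bound.} For $2\le\Delta<\Delta_1$ the stated bound is nonpositive as soon as $C\ge\frac14\sqrt{\Delta_1/\log2}$. Let $\Delta\ge\Delta_1$ and $k=\lfloor n/(\Delta+1)\rfloor$, which is at least $1$ because $\Delta\le n-1$. Write $n=N_1+\dots+N_k$ with $N_1=\dots=N_{k-1}=\Delta+1$. Then $N_k=\Delta+1+\bigl(n-k(\Delta+1)\bigr)$ lies in $[\Delta+1,2\Delta+1]$. By additivity, the disjoint union of the $k$ graphs given by Lemma~\ref{lem:hubs} has deficiency at least
\[
\frac{n\Delta}{4}-kC'\Delta^{3/2}\sqrt{\log\Delta}\ge\frac{n\Delta}{4}-C'n\sqrt{\Delta\log\Delta},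
\]
because $k\Delta\le n$.

\emph{Order of growth.} By \eqref{eq:trivial}, $D(n,\Delta)\le n\Delta$. There is a constant $\Delta_2$ such that the lower bound just proved is at least $n\Delta/8$ for $\Delta>\Delta_2$. For $2\le\Delta\le\Delta_2$ take $\lfloor n/3\rfloor$ disjoint triangles, which are allowed because $\Delta\ge2$. Here $n\ge3$, and $\lfloor n/3\rfloor\ge n/5$: directly for $n=3,4$, and from $\lfloor n/3\rfloor\ge(n-2)/3$ for $n\ge5$. So $D(n,\Delta)\ge n/5\ge n\Delta/(5\Delta_2)$.
\end{proof}

\section{Balanced bipartite graphs}\label{sec:bipartite}

For a bipartite example we take the graph $F'_k$ of Lemma~\ref{lem:random}(ii) and give each part its own hub. The pin is no longer available: two vertices of the same part are never adjacent, so their intervals need not meet. A star shows what happens, since the intervals of its leaves are pairwise disjoint points, all contained in the long interval of the center. The proof below shows that this is the general picture. There is a segment $J$ such that almost all intervals of one part contain $J$ and almost all intervals of the other part meet $J$. Compared with a pin at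 the midpoint of $J$, a vertex of the second kind saves at most half the length of $J$, and a vertex of the first kind pays at least that much more. When the two parts have the same size, savings and payments cancel.

\begin{proof}[Proof of Theorem~\ref{thm:bipartite}]
\emph{Upper bound.} A bipartite graph with parts of size at most $m$ has at most $2m$ vertices and maximum degree at most $m$, so $\sigma(v)\le m$. If the maximum degree is at most $1$, the deficiency is $0$. Otherwise Theorem~\ref{thm:upper} gives $d(G)\le\frac14\cdot2m\cdot m+O\bigl(m^{5/3}(\log m)^{1/3}\bigr)$.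

\emph{Lower bound.} Let $k=m-1$ and $z=z(k)$, with $m$ so large that $k>2z$. Take $F'_k$ with parts $U_1,U_2$, add a vertex $b_1$ adjacent to all of $U_1$ and a vertex $b_2$ adjacent to all of $U_2$. The resulting graph $G$ is bipartite with parts $U_1\cup\{b_2\}$ and $U_2\cup\{b_1\}$ of size $m$. Let $\varphi$ be a proper coloring of $G$.

Let $X_1\subset U_1$ consist of $z$ vertices with the smallest values of $\omega$, and let $t_1=\max_{x\in X_1}\omega(x)$. Let $X_2\subset U_1$ consist of $z$ vertices with the largest values of $\alpha$, and let $t_2=\min_{x\in X_2}\alpha(x)$. Then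
\begin{equation}\label{eq:U1}
\alpha(u)\le t_2\quad\text{and}\quad\omega(u)\ge t_1
\end{equation}
for all $u\in U_1\setminus(X_1\cup X_2)$, a set of at least $k-2z$ vertices. If $y\in U_2$ has $\alpha(y)>t_1$, then $I(y)$ lies to the right of $I(x)$ for every $x\in X_1$, so by \eqref{eq:meet} $y$ has no neighbor in $X_1$; by Lemma~\ref{lem:random}(ii) there are fewer than $z$ such $y$. If $y\in U_2$ has $\omega(y)<t_2$, then $I(y)$ lies to the left of $I(x)$ for every $x\in X_2$, and again there are fewer than $z$ such $y$. So at least $k-2z$ vertices $y\in U_2$ satisfy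
\begin{equation}\label{eq:U2}
\alpha(y)\le t_1\quad\text{and}\quad\omega(y)\ge t_2 .
\end{equation}
Choose $U'_1\subseteq U_1$ and $U'_2\subseteq U_2$, each of exactly $k-2z$ vertices, satisfying \eqref{eq:U1} and \eqref{eq:U2} respectively. The segment $J$ has endpoints $t_1$ and $t_2$: if $t_2\le t_1$, the intervals of $U'_1$ contain it and those of $U'_2$ meet it, and if $t_1\le t_2$ the roles are exchanged. A signed half-length treats both cases at once. Put
\[
\tau=\frac{t_1+t_2}{2},\qquad\eta=\frac{t_1-t_2}{2},
\]
so that $t_1=\tau+\eta$ and $t_2=\tau-\eta$, with $\eta$ of either sign.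

Let $u\in U'_1$ and $a=\varphi(b_1u)\in I(u)$. If $a\ge\tau$, then $\omega(u)\ge a$ and $\alpha(u)\le t_2$ give $|I(u)|\ge a-t_2=|a-\tau|+\eta$. If $a\le\tau$, then $\omega(u)\ge t_1$ and $\alpha(u)\le a$ give $|I(u)|\ge t_1-a=|a-\tau|+\eta$.

Let $y\in U'_2$ and $a=\varphi(b_2y)\in I(y)$. If $a\ge\tau$, then $\omega(y)\ge a$ and $\alpha(y)\le t_1$ give $|I(y)|\ge a-t_1=|a-\tau|-\eta$. If $a\le\tau$, then $\omega(y)\ge t_2$ and $\alpha(y)\le a$ give $|I(y)|\ge t_2-a=|a-\tau|-\eta$.

Add these inequalities over $U'_1\cup U'_2$. The terms $\pm\eta$ cancel because $|U'_1|=|U'_2|$. The colors at $b_1$ are distinct, and so are those at $b_2$, so Lemma~\ref{lem:sum} applies to each part separately: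
\[
\sum_{v\in U'_1\cup U'_2}|I(v)|\ge2\cdot\frac{(k-2z)^2-1}{4}.
\]
Each $v\in U_1\cup U_2$ has exactly one hub edge, so $\operatorname{def}_\varphi(v)=|I(v)|-\deg_{F'_k}(v)$, and $\deg_{F'_k}(v)\le6\sqrt{k\log k}$. Since $|U'_1\cup U'_2|\le2k$, Lemma~\ref{lem:gaps} gives
\[
d(G)\ge\frac{(k-2z)^2-1}{2}-12k\sqrt{k\log k}=\frac{m^2}{2}-O\bigl(m^{3/2}\sqrt{\log m}\bigr),
\]
where we used $k=m-1$ and $z=O(\sqrt{m\log m})$. This error is smaller than the one in the upper bound, which proves the first statement.

For the second statement take $m=\lfloor n/2\rfloor$. The graph $G$ is bipartite with at most $n$ vertices and has deficiency at least $n^2/8-O(n^{3/2}\sqrt{\log n})$, and \eqref{eq:trivial} bounds the deficiency by $n^2$.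
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the deficiency of bipartite graphs},
\texttt{https://eti.pg.edu.pl/\allowbreak documents/\allowbreak 174618/\allowbreak 23783336/\allowbreak On\%20the\%20\allowbreak deficiency\%20\allowbreak of\%20\allowbreak bipartite\%20\allowbreak graphs.pdf}

\bibitem{JLR}
Janson, \L uczak and Ruci\'nski, \emph{Random Graphs}.

\end{thebibliography}
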